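# Countably compact spaces whose countable power is not $d$-separable

All spaces are Tychonoff unless the contrary is said. Cardinals are initial ordinals, $[A]^{\le\tau}$ is the family of subsets of $A$ of size at most $\tau$, and $[A]^{n}$, $[A]^{<\omega}$ have the analogous meaning. Powers $X^\mu$ carry the Tychonoff product topology, $X^0$ is a one-point space, and $\tau$ always denotes an infinite cardinal.

## 1. Dense $\sigma$-discrete sets and four kinds of compactness

A subset $S$ of a space is discrete (as a subspace) if every $s\in S$ has an open neighborhood $O_s$ with $O_s\cap S=\{s\}$. The set $S$ need not be closed.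

**Definition 1.** A space $Y$ is *$d$-separable* if it has a dense subset $Z=\bigcup_{n\in\omega}Z_n$ in which every $Z_n$ is a discrete subspace. Such a $Z$ is called *$\sigma$-discrete*.

Every separable space is $d$-separable: let the $Z_n$ be singletons. The ordinal $\omega_1$ with the order topology is not separable, since a countable set is bounded, but it is $d$-separable: $0$ and the successor ordinals are isolated points, and they form a dense set. To see the definition fail, leave the Tychonoff spaces for a moment and give the set $\omega_1$ the cocountable topology. An uncountable subspace has no isolated point, because its nonempty open sets are uncountable. So discrete subspaces are countable, hence $\sigma$-discrete sets are countable, and countable sets are closed and not dense. This space is not $d$-separable. The argument is a count: the discrete sets are too small compared with the dense ones. We shall use the same count later.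

**Definition 2.** The *density* $d(X)$ is the least size of a dense subset of $X$, and the *weight* $w(X)$ is the least size of a base. Always $d(X)\le w(X)$, since we may pick one point from each nonempty member of a base.

For $\omega_1$ both are $\omega_1$: a dense set contains all isolated points, and the open intervals, together with the initial segments $[0,\beta)$, form a base of size $\omega_1$.

**Definition 3.** A space is *countably compact* if every countable open cover has a finite subcover. It is *initially $\tau$-compact* if every open cover of size $\le\tau$ has a finite subcover. It is *$\tau$-bounded* if every subset of size $\le\tau$ has compact closure.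

So countably compact means initially $\omega$-compact. The ordinal $\tau^+$ with the order topology is $\tau$-bounded: a set of size $\le\tau$ lies in some $[0,\alpha]$ with $\alpha<\tau^+$, and $[0,\alpha]$ is compact. It is not initially $\tau^+$-compact, since the initial segments $[0,\alpha)$ cover it without a finite subcover. In particular $\omega_1$ is $\omega$-bounded and not compact.

Every $\omega$-bounded space is countably compact. Suppose $\{U_n:n\in\omega\}$ is an open cover without a finite subcover, and pick $x_n\notin U_0\cup\dots\cup U_n$. The compact set $\overline{\{x_n:n\in\omega\}}$ is covered by $U_0,\dots,U_N$ for some $N$, but $x_N$ is in none of these, a contradiction.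

**Definition 4.** Let $u$ be an ultrafilter on a set $I$. A point $p$ is a *$u$-limit* of the $I$-sequence $(z_i)_{i\in I}$ if $\{i:z_i\in O\}\in u$ for every neighborhood $O$ of $p$. A space is *$u$-compact* if every $I$-sequence in it has a $u$-limit in it.

In a Hausdorff space $u$-limits are unique, because disjoint neighborhoods cannot both contain $u$-almost all terms. A compact Hausdorff space is $u$-compact: if no point were a $u$-limit, every $p$ would have an open neighborhood $O_p$ with $\{i:z_i\notin O_p\}\in u$, and for a finite cover by sets $O_p$ finitely many members of $u$ would have empty intersection. In $2^\kappa$ the $u$-limit is computed coordinatewise: its value at $\alpha$ is the value that $u$-almost all $z_i(\alpha)$ take. The space $\omega_1$ is $u$-compact for every ultrafilter $u$ on $\omega$, as each $\omega$-sequence lies in a compact $[0,\alpha]$.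

Three more facts will be used.

* A Hausdorff space $Y$ with $d(Y)\le\tau$ has size at most $2^{2^\tau}$. Indeed, let $D$ be dense with $|D|\le\tau$ and send $y$ to $\{V\cap D: V \text{ an open neighborhood of } y\}\in\mathcal P(\mathcal P(D))$. This is injective. For $y\ne z$ take disjoint open $V\ni y$, $V'\ni z$. If $V\cap D=V''\cap D$ for an open $V''\ni z$, then the nonempty open set $V'\cap V''$ meets $D$ in a point of $V\cap V'=\emptyset$, which is absurd.
* Hausdorff's formula: $(\theta^+)^\tau=\theta^+\cdot\theta^\tau$ for infinite $\theta$.
* A space is zero-dimensional if it has a base of clopen sets. Every subspace of $2^\kappa$ is zero-dimensional and Hausdorff, hence Tychonoff.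

## 2. Countable powers of countably compact spaces

The problem, from the paper "Diagonals and discrete subsets of squares", reads: *does there exist in ZFC a countably compact space $X$ such that $X^\omega$ is not $d$-separable?* So we must either construct such a space in ZFC alone or prove that consistently there is none.

The answer is yes, in ZFC. The space can be taken zero-dimensional and $\omega$-bounded, and then all its powers are countably compact as well. Here are the statements.

**Theorem A.** Let $\lambda$ be regular with $\lambda^\tau=\lambda$, $\lambda\ge\tau^{++}$ and $\lambda\ge2^{2^\tau}$, and put $\kappa=\lambda^+$. (For instance $\lambda=(2^{2^\tau})^+$.) Then there is a $\tau$-bounded zero-dimensional Hausdorff space $X$ with $d(X)=\kappa$ such that for every cardinal $\mu\ge1$: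
$$X^\mu\text{ is }d\text{-separable}\iff\mu\ge\kappa.$$
In particular, for $\tau=\omega$, $X$ is countably compact and $X^\omega$ is not $d$-separable.

**Theorem B.** Let $\lambda$ be regular with $\lambda^\tau=\lambda\ge\tau^{++}$, and $\kappa=\lambda^+$. (For instance $\lambda=(2^\tau)^+$, $\kappa=(2^\tau)^{++}$.) For every ultrafilter $u$ on a set $I$ of size $\tau$ there is a $u$-compact zero-dimensional Hausdorff space $X$ with $d(X)=w(X)=|X|=\kappa$ such that $X^\mu$ is $d$-separable iff $\mu\ge\kappa$. For suitable $u$ all powers of $X$ are initially $\tau$-compact.

**Theorem C.** If $X$ is initially $\tau$-compact and $d(X)\le\tau^+$, then $X^\omega$ is $d$-separable. In particular $X^\omega$ is $d$-separable for every countably compact $X$ with $d(X)\le\omega_1$.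

Theorems B and C with $\tau=\omega$ locate the phenomenon: the least density of a countably compact $X$ with $X^\omega$ not $d$-separable lies between $\omega_2$ and $(2^\omega)^{++}$.

Let us try small cases. If $X$ is separable, then $X^\omega$ is separable, so a counterexample has uncountable density. The first nonseparable candidate is $\omega_1$. Let $S$ be its dense set of isolated points. The set $S^\omega$ is dense in $\omega_1^\omega$, but it is far from discrete. Instead we label. For each $k<\omega$ fix an injection $j_k:S^k\to S$, which exists since $|S|=\omega_1$, and let $Z_k$ be the set of all points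
$$(p_0,\dots,p_{k-1},\,j_k(p),\,0,0,\dots),\qquad p\in S^k.$$
Coordinate $k$ is an isolated point of $\omega_1$ that identifies $p$, so $Z_k$ is discrete. A basic open set of $\omega_1^\omega$ restricts only the first $k$ coordinates for some $k$, and $S^k$ is dense in $\omega_1^k$, so $\bigcup_kZ_k$ is dense. Thus $\omega_1^\omega$ is $d$-separable. We used little about $\omega_1$: only a discrete set of labels as large as the density.

## 3. Discrete sets in finite powers as labels

The aim of this section is to reduce the question about $X^\omega$ to a question about discrete subspaces of the finite powers $X^n$.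

**Lemma 1.** Let $d(X)=\delta$ be infinite. If for some $m$ with $1\le m<\omega$ the power $X^m$ has a discrete subspace of size $\delta$, then $X^\omega$ is $d$-separable.

*Proof.* Let $\{s_\xi:\xi<\delta\}\subset X^m$ be discrete and indexed without repetition, let $D\subset X$ be dense with $|D|=\delta$, and fix $a\in X$. For $k<\omega$ write $D^k=\{p^k_\xi:\xi<\delta\}$, repetitions allowed, and put
$$Z_k=\{p^k_\xi{}^\frown s_\xi{}^\frown(a,a,\dots):\xi<\delta\}\subset X^\omega.$$
The projection to the coordinates $k,\dots,k+m-1$ is injective on $Z_k$ with discrete image, and pulling back neighborhoods shows that $Z_k$ is discrete. A basic open set restricts only the first $k$ coordinates for some $k$, and $D^k$ is dense in $X^k$, so $\bigcup_kZ_k$ is dense. $\square$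

**Lemma 2.** Let $\kappa$ be regular and uncountable, $d(X)=\kappa$, and suppose that no finite power $X^n$ has a discrete subspace of size $\kappa$. Then $X^\mu$ is not $d$-separable for any $\mu$ with $1\le\mu<\kappa$.

*Proof.* First we show that $X^\mu$ has no discrete subspace of size $\kappa$. Suppose $S$ is one. For each $s\in S$ choose a basic open set $O_s$ with finite support $F_s\subset\mu$ such that $O_s\cap S=\{s\}$. The set $\mu$ has fewer than $\kappa$ finite subsets and $\kappa$ is regular, so $F_s=F$ for $\kappa$ many $s$. For these $s$, let $\pi$ be the projection to $X^F$. Then $O_s=\pi^{-1}(O'_s)$ with $O'_s$ open, and $O'_s$ contains $\pi(s)$ and no $\pi(s')$ for the other $s'$. So $\pi$ is injective on these $\kappa$ many points with discrete image in a finite power of $X$, contrary to hypothesis.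

Hence every discrete subspace of $X^\mu$ has size $<\kappa$, and as $\operatorname{cf}\kappa>\omega$, every $\sigma$-discrete $Z\subset X^\mu$ has $|Z|<\kappa$. If $Z$ were dense, its projection to one coordinate would be a dense subset of $X$ of size $<\kappa=d(X)$, a contradiction. $\square$

So for a space of regular uncountable density $\kappa$, the power $X^\omega$ is $d$-separable exactly when some finite power of $X$ has a discrete subspace of size $\kappa$. For the range $\mu\ge\kappa$ in Theorems A and B no hypothesis on discrete sets is needed, because the index set itself provides room for labels.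

**Lemma 3.** If $Y$ is any Hausdorff space with $d(Y)\le\mu$, $\mu\ge\omega$, then $Y^\mu$ is $d$-separable.

*Proof.* We may assume $|Y|\ge2$. Fix $p_0\ne p_1$ in $Y$ with disjoint open neighborhoods $U_0$, $U_1$, and a dense $D\subset Y$ with $|D|\le\mu$. Fix $n<\omega$ and let $Q_n$ be the set of all pairs $q=(F,p)$ with $F\in[\mu]^n$ and $p:F\to D$. Then $|Q_n|\le\mu$, so we can choose pairwise disjoint sets $C_q\in[\mu]^{2n+1}$ for $q\in Q_n$. Let $z_q\in Y^\mu$ equal $p$ on $F$, equal $p_1$ on $C_q\setminus F$, and equal $p_0$ elsewhere.

The set $N_q=\{z\in Y^\mu:z(\alpha)\in U_1\text{ for all }\alpha\in C_q\setminus F\}$ is an open neighborhood of $z_q$. Suppose it contains $z_{q'}$ with $q'=(F',p')\ne q$ in $Q_n$. Since $p_0\notin U_1$, no $\alpha\in C_q\setminus F$ has $z_{q'}(\alpha)=p_0$, so $C_q\setminus F\subset F'\cup C_{q'}$. As $C_q\cap C_{q'}=\emptyset$, we get $C_q\setminus F\subset F'$. But $|C_q\setminus F|\ge n+1>n=|F'|$, a contradiction. So $Z_n=\{z_q:q\in Q_n\}$ is discrete. A nonempty basic open set with support $F$, $|F|=n$, contains $z_{(F,p)}$ for a suitable $p:F\to D$. So $\bigcup_nZ_n$ is dense. $\square$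

## 4. Initially $\tau$-compact spaces of density at most $\tau^+$

Before hunting for a counterexample, let us see how much compactness works against us. The space $X$ itself may have no large discrete set, but its square does.

**Lemma 4.** Let $X$ be initially $\tau$-compact with $\omega<\delta=d(X)\le\tau^+$. Then $X^2$ has a discrete subspace of size $\delta$.

*Proof.* **Step 1: what we build.** By recursion on $\xi<\delta$ we choose $x_\xi,y_\xi\in X$ and continuous $h_\xi:X\to[0,1]$ such that, with $F_\xi=\overline{\{x_\eta,y_\eta:\eta<\xi\}}$,

* $x_\xi\notin F_\xi$, $x_\xi\ne y_\xi$, and $h_\eta(x_\xi)=h_\eta(y_\xi)$ for all $\eta<\xi$;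
* $h_\xi(x_\xi)=0$, and $h_\xi=1$ on $F_\xi\cup\{y_\xi\}$.

**Step 2: the recursion does not stop.** Suppose stage $\xi$ cannot be carried out. If $x_\xi,y_\xi$ as in the first item existed, then $h_\xi$ would exist by complete regularity, as $F_\xi\cup\{y_\xi\}$ is closed and does not contain $x_\xi$. So they do not exist, which means that for every $x\in U:=X\setminus F_\xi$
$$\bigcap_{\eta<\xi}\{z\in X:h_\eta(z)=h_\eta(x)\}=\{x\}.\tag{1}$$
(An empty intersection, for $\xi=0$, is $X$.)

We claim that then $U$ has a small base. Let $x\in U$ and let $W\subset U$ be an open neighborhood of $x$. By (1), the closed sets $\{z:|h_\eta(z)-h_\eta(x)|\le1/m\}$ ($\eta<\xi$, $1\le m<\omega$) together with $X\setminus W$ have empty intersection. Since $|\xi|<\delta\le\tau^+$, these are at most $\tau$ many sets. Their complements form an open cover of size $\le\tau$, so by initial $\tau$-compactness finitely many of the sets $\{z:|h_\eta(z)-h_\eta(x)|\le1/m\}$ have intersection contained in $W$. Each of them contains $h_\eta^{-1}(J)$ for some relatively open interval $J\ni h_\eta(x)$ of $[0,1]$ with rational endpoints. Hence the traces on $U$ of finite intersections of sets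 $h_\eta^{-1}(J)$, together with $U$ itself, form a base of $U$ of size at most $|\xi|\cdot\omega<\delta$. (Here $\delta>\omega$ is used.)

So $U$ has a dense subset $E$ with $|E|<\delta$. Then $E\cup\{x_\eta,y_\eta:\eta<\xi\}$ is dense in $X=U\cup F_\xi$ and has size $<\delta=d(X)$, a contradiction.

**Step 3: discreteness.** Put $G_\xi=\{z:h_\xi(z)<1/3\}\times\{z:h_\xi(z)>2/3\}$, an open neighborhood of $(x_\xi,y_\xi)$. If $\eta<\xi$, then $x_\eta\in F_\xi$, so $h_\xi(x_\eta)=1$ and $(x_\eta,y_\eta)\notin G_\xi$. If $\eta>\xi$, then $h_\xi(x_\eta)=h_\xi(y_\eta)$, so $(x_\eta,y_\eta)\notin G_\xi$. Thus $\{(x_\xi,y_\xi):\xi<\delta\}$ is discrete of size $\delta$. $\square$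

*Proof of Theorem C.* If $d(X)\le\omega$, then $X^\omega$ is separable, hence $d$-separable. Otherwise Lemma 4 gives a discrete subspace of $X^2$ of size $d(X)$, and Lemma 1 with $m=2$ applies. For the last sentence of the theorem take $\tau=\omega$. $\blacksquare$

A consequence to keep in mind: if $X$ is compact, it is initially $\tau$-compact for every $\tau$, so choosing $\tau\ge d(X)$ we see that $X^\omega$ is $d$-separable. So the space we want must be compact with respect to small sets, and not compact altogether. By Lemma 2 it is enough to find, for some regular uncountable $\kappa$, a space $X$ that is compact with respect to small sets, with $d(X)=\kappa$ and no discrete subspace of size $\kappa$ in any finite power.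

## 5. Triangular families in $2^\kappa$ and the limits of two colors

The density requirement has an easy solution. Take points $x_\beta\in2^\kappa$ ($\beta<\kappa$) of the form
$$x_\beta(\alpha)=c(\alpha,\beta)\ (\alpha<\beta),\qquad x_\beta(\beta)=1,\qquad x_\beta(\alpha)=0\ (\alpha>\beta),\tag{2}$$
where $c(\alpha,\beta)\in\{0,1\}$ is to be chosen. All $x_\beta$ with $\beta<\delta$ vanish at coordinate $\delta$, and $x_\delta$ does not. So fewer than $\kappa$ of the points cannot be dense among all of them when $\kappa$ is regular. The whole problem is the choice of $c$. If $c$ is constantly $0$, the set $\{x_\beta:\beta<\kappa\}$ is discrete, as $x_\beta$ is the only one with value $1$ at $\beta$. So $c$ has to be wild enough to destroy every large discrete set.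

Here is the standard strength of wildness.

**Definition 5.** For a regular cardinal $\kappa$, $\mathrm{Pr}_1(\kappa,\kappa,\theta,\chi)$ says: there is $\rho:[\kappa]^2\to\theta$ such that for every family $\mathcal A\subset[\kappa]^{<\chi}$ of $\kappa$ many pairwise disjoint nonempty sets and every $\gamma<\theta$ there are $a,b\in\mathcal A$ with $\sup a<\min b$ and $\rho(\alpha,\beta)=\gamma$ for all $\alpha\in a$, $\beta\in b$.

Here $\rho(\alpha,\beta)$ means $\rho(\{\alpha,\beta\})$ with $\alpha<\beta$. With singletons for $\mathcal A$, the property says that $\rho$ takes every color on $[B]^2$ for every $B\in[\kappa]^\kappa$. A coloring of the form $\rho(\alpha,\beta)=f(\alpha)$ with two colors does not witness $\mathrm{Pr}_1$: one of the sets $\{\alpha:f(\alpha)=0\}$, $\{\alpha:f(\alpha)=1\}$ has size $\kappa$, and its singletons never see the other color. With one color ($\theta=1$) and $\chi\le\kappa$ the property is trivial: $\sup a<\kappa$ by regularity, and fewer than $\kappa$ of the disjoint sets meet $\sup a+1$.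

The first thing to try is to let $c$ in (2) be a coloring $\rho$ with two colors that witnesses $\mathrm{Pr}_1(\kappa,\kappa,2,\tau^+)$. To refute discreteness of a set of points $x_{\beta}$, say, we must find two of them such that the second lies in a basic neighborhood of the first. That neighborhood prescribes a pattern of zeros and ones on a finite set $b$ of coordinates. The property $\mathrm{Pr}_1$ makes $\rho$ *constant* on a product $a\times b$, and a pattern is in general not constant. This is a real obstacle and not only a weakness of the argument:

**Example.** Let $\kappa>\tau$ be regular and let $\rho:[\kappa]^2\to2$ witness $\mathrm{Pr}_1(\kappa,\kappa,2,\tau^+)$. We produce another witness $\rho^*$ for which the points (2) with $c=\rho^*$ contain a discrete set of size $\kappa$. Call an ordinal even if it is $\nu+n$ with $\nu$ zero or limit and $n<\omega$ even, and let $\alpha^*$ be the largest even ordinal $\le\alpha$. So $\alpha\in\{\alpha^*,\alpha^*+1\}$. For $\alpha<\beta$ put $\rho^*(\alpha,\beta)=\rho(\alpha^*,\beta^*)$ if $\alpha^*<\beta^*$, and $\rho^*(\alpha,\beta)=0$ if $\alpha^*=\beta^*$.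

*The coloring $\rho^*$ still witnesses $\mathrm{Pr}_1(\kappa,\kappa,2,\tau^+)$.* Let $\mathcal A$ be a family as in Definition 5 and write $a^*=\{\alpha^*:\alpha\in a\}$. If $a^*\cap a'^*\ne\emptyset$, then $a'$ meets the set $\{\alpha:\alpha^*\in a^*\}$ of size $\le\tau$. By disjointness this happens for at most $\tau$ many $a'\in\mathcal A$. So we can recursively choose $\kappa$ many members of $\mathcal A$ whose sets $a^*$ are pairwise disjoint. Given a color $\gamma$, the choice of $\rho$ gives two of them with $\sup a^*<\min b^*$ and $\rho$ constantly $\gamma$ on $a^*\times b^*$. Then $\rho^*$ is constantly $\gamma$ on $a\times b$. Moreover $\sup a<\min b$: if $a^*$ has a maximum $\mu$, then $\sup a\le\mu+1<\mu+2\le\min b^*\le\min b$ by evenness, and if not, $\sup a=\sup a^*<\min b^*\le\min b$.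

*There is a large discrete set.* For even $\delta$ let $O_\delta=\{z:z(\delta)=0,\ z(\delta+1)=1\}$. Then $x_{\delta+1}\in O_\delta$, since $x_{\delta+1}(\delta)=\rho^*(\delta,\delta+1)=0$. If $\beta\ge\delta+2$, then $x_\beta(\delta)=\rho(\delta,\beta^*)=x_\beta(\delta+1)$, so $x_\beta\notin O_\delta$. If $\beta\le\delta$, then $x_\beta(\delta+1)=0$, so $x_\beta\notin O_\delta$. Hence $\{x_{\delta+1}:\delta<\kappa\text{ even}\}$ is discrete of size $\kappa$.

The way around is to use many more colors and to read a color not as a value but as the number of an *instruction*. The instruction $\gamma$ tells how to turn $\alpha$ and $\beta$ into a bit. A constant color on $a\times b$ then means only that one instruction is in force on all of $a\times b$, and that instruction can write any pattern. Two conditions have to be met.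

* There must be fewer than $\kappa$ instructions, so that $\kappa$ many wishes can be reduced to one by the pigeonhole principle; and yet every wish on a set of size $\le\tau$ must be covered by some instruction.
* In $X^n$ we need $n$ patterns at once, and they may differ at the same coordinate $\alpha$. So the bit must depend on $\beta$ too: the instruction assigns to $\beta$ a number $f_\gamma(\beta)$, saying which of the patterns $\beta$ should follow, and to $\alpha$ the list $g_\gamma(\alpha)$ of its values in all patterns. The bit is the entry of the list at that number.

For example, with $n=2$, to write the patterns $(0,1)$ and $(1,1)$ on coordinates $\alpha_0,\alpha_1$, the instruction has $g_\gamma(\alpha_0)=(0,1,0,0,\dots)$ and $g_\gamma(\alpha_1)=(1,1,0,0,\dots)$, and $f_\gamma(\beta)$ is $0$ or $1$ according to the pattern that $x_\beta$ should show.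

## 6. Colors, instructions, $\Delta$-systems

From now on fix $\tau,\lambda,\kappa$ as in Theorem B: $\lambda$ is regular, $\lambda^\tau=\lambda\ge\tau^{++}$, $\kappa=\lambda^+$. The hypotheses of Theorem A are stronger. Note
$$2^\tau\le\lambda^\tau=\lambda,\qquad\kappa=\lambda^+\le2^\lambda.$$

**The coloring.** Apart from textbook facts we use one published theorem. A stationary set $S\subset\kappa$ *reflects* if there is $\delta<\kappa$ of uncountable cofinality such that $S\cap\delta$ is stationary in $\delta$; otherwise it is nonreflecting.

**Theorem R** (A. Rinot, Complicated colorings, Math. Res. Lett. 21 (2014), 1367–1388). If $\kappa,\chi$ are regular cardinals, $\kappa>\chi^+$, and $E^\kappa_{\ge\chi}=\{\delta<\kappa:\operatorname{cf}\delta\ge\chi\}$ has a nonreflecting stationary subset, then $\mathrm{Pr}_1(\kappa,\kappa,\kappa,\chi)$ holds.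

We check the hypotheses for $\kappa=\lambda^+$ and $\chi=\tau^+$. First, $\chi^+=\tau^{++}\le\lambda<\kappa$. Next consider $E^\kappa_\lambda=\{\delta<\kappa:\operatorname{cf}\delta=\lambda\}$, a subset of $E^\kappa_{\ge\chi}$. It is stationary, because the supremum of the first $\lambda$ elements of a club subset of $\kappa$ belongs to the club and has cofinality $\lambda$. It does not reflect: if $\delta<\kappa$ has uncountable cofinality, then $\delta$ has a club subset $C$ of order type $\operatorname{cf}\delta\le\lambda$. The limit points of $C$ below $\delta$ form a club in $\delta$, and each of them has cofinality $<\lambda$, as the part of $C$ below it has order type $<\operatorname{cf}\delta\le\lambda$. So this club misses $E^\kappa_\lambda$. Thus $\mathrm{Pr}_1(\kappa,\kappa,\kappa,\tau^+)$ holds, and replacing all colors $\ge\lambda$ by $0$ we get a witness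
$$\rho:[\kappa]^2\to\lambda\quad\text{of}\quad\mathrm{Pr}_1(\kappa,\kappa,\lambda,\tau^+).$$

**The instructions.** The next lemma says that $\lambda$ many functions on $\kappa$ suffice to extend all small partial functions.

**Lemma 5 (Engelking–Karłowicz).** Let $V\ne\emptyset$ be countable. There are $\varphi_\gamma:\kappa\to V$ ($\gamma<\lambda$) such that every function $e:A\to V$ with $A\in[\kappa]^{\le\tau}$ is extended by some $\varphi_\gamma$.

*Proof.* As $\kappa\le2^\lambda$, fix distinct sets $S_\alpha\subset\lambda$ ($\alpha<\kappa$), and fix $v_0\in V$. Let $T$ be the set of pairs $(B,h)$ where $B\in[\lambda]^{\le\tau}$ and $h$ is a function into $V$ from a subset of $\mathcal P(B)$ of size $\le\tau$. There are at most $\lambda^\tau=\lambda$ sets $B$. For each $B$ there are at most $(2^\tau)^\tau=2^\tau$ possible domains and for each domain at most $\omega^\tau=2^\tau$ functions, so at most $2^\tau\le\lambda$ functions $h$. Hence $|T|\le\lambda$. For $(B,h)\in T$ put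
$$\varphi_{(B,h)}(\alpha)=\begin{cases}h(S_\alpha\cap B)&\text{if }S_\alpha\cap B\in\operatorname{dom}h,\\v_0&\text{otherwise.}\end{cases}$$
Given $e:A\to V$ with $|A|\le\tau$, choose $B\in[\lambda]^{\le\tau}$ containing a point of $S_\alpha\triangle S_{\alpha'}$ for all distinct $\alpha,\alpha'\in A$. Then the sets $S_\alpha\cap B$ ($\alpha\in A$) are distinct, so $h(S_\alpha\cap B)=e(\alpha)$ defines a function $h$ on a set of size $\le\tau$, and $\varphi_{(B,h)}$ extends $e$. Enumerate the functions $\varphi_{(B,h)}$ as $\varphi_\gamma$, $\gamma<\lambda$, with repetitions if necessary. $\square$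

**$\Delta$-systems.** The usual $\Delta$-system lemma says: if $\kappa>\tau$ is regular and $\theta^\tau<\kappa$ for all $\theta<\kappa$, then among any $\kappa$ many distinct sets of size $\le\tau$ there are $\kappa$ many such that any two of them have the same intersection $R$. We need it for lists with repetitions.

**Lemma 6.** If $\kappa$ is regular, $\theta^\tau<\kappa$ for all $\theta<\kappa$, and $A_\xi$ ($\xi<\kappa$) are sets of size $\le\tau$, possibly with repetitions, then there are $S\in[\kappa]^\kappa$ and $R$ with $A_\xi\cap A_\eta=R$ for distinct $\xi,\eta\in S$.

*Proof.* If some set is listed $\kappa$ many times, let $R$ be that set. Otherwise, by regularity, there are $\kappa$ many distinct $A_\xi$, and the usual lemma applies. $\square$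

For our $\kappa=\lambda^+$ the hypothesis holds, since $\theta<\kappa$ gives $\theta^\tau\le\lambda^\tau=\lambda<\kappa$.

## 7. The space $X$

**Step 1: the points $x_\beta$.** Let $H$ be the countable set of finitely supported functions $\omega\to2$. Apply Lemma 5 with $V=\omega\times H$ and write $\varphi_\gamma=(f_\gamma,g_\gamma)$ with $f_\gamma:\kappa\to\omega$ and $g_\gamma:\kappa\to H$. For $\alpha<\beta<\kappa$ let
$$c(\alpha,\beta)=g_\gamma(\alpha)\bigl(f_\gamma(\beta)\bigr)\in\{0,1\},\qquad\text{where }\gamma=\rho(\alpha,\beta),\tag{3}$$
and let $x_\beta\in2^\kappa$ be given by (2) with this $c$. For $A\subset\kappa$ put $x[A]=\{x_\alpha:\alpha\in A\}$. Closures below are taken in $2^\kappa$.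

**Step 2: adding limits of small sets.** The set $x[\kappa]$ need not be countably compact, so limit points have to be added. Taking the whole closure $\overline{x[\kappa]}$ would produce a compact space, and then the countable power is $d$-separable by Theorem C. So we add only limits of small subsets, and we record what the proof needs from them. Suppose to each $A\in[\kappa]^{\le\tau}$ a set $X(A)$ is assigned with

* (P1) $x[A]\subset X(A)\subset\overline{x[A]}$;
* (P2) $X(A\cup B)=X(A)\cup X(B)$, hence $X(\cdot)$ is monotone;
* (P3) $|X(A)|\le\lambda$.

Let
$$X=\bigcup\{X(A):A\in[\kappa]^{\le\tau}\}\subset2^\kappa .$$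

Two such assignments will be used.

**Choice (a): full closures.** Assume $\lambda\ge2^{2^\tau}$ and let $X(A)=\overline{x[A]}$. Then (P1) is clear, and (P2) holds because closure commutes with finite unions. The space $\overline{x[A]}$ is Hausdorff of density $\le\tau$, so it has size at most $2^{2^\tau}\le\lambda$, which is (P3).

*$X$ is $\tau$-bounded.* Let $D\subset X$, $|D|\le\tau$. For $y\in D$ choose $A_y\in[\kappa]^{\le\tau}$ with $y\in X(A_y)$. Then $A=\bigcup_{y\in D}A_y\in[\kappa]^{\le\tau}$ and $D\subset X(A)\subset X$. As $X(A)$ is compact, so is the closure of $D$ in $X$.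

**Choice (b): closing off under $u$-limits.** Let $u$ be an ultrafilter on a set $I$ of size $\tau$, and let $X(A)$ be the least subset of $2^\kappa$ that contains $x[A]$ and is closed under $u$-limits of $I$-sequences. These limits exist and are unique in $2^\kappa$.

(P1): $\overline{x[A]}$ contains $x[A]$ and is closed under $u$-limits.

(P2): $X(\cdot)$ is monotone, so $X(A)\cup X(B)\subset X(A\cup B)$. For the other inclusion it suffices that $X(A)\cup X(B)$ is closed under $u$-limits, since it contains $x[A\cup B]$. Given an $I$-sequence in it, $u$-almost all terms lie in one of the two sets. Changing the other terms to a fixed element of that set does not change the $u$-limit, which therefore lies in that set.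

(P3): start with $x[A]$ and add all $u$-limits of $I$-sequences, repeating this $\tau^+$ times and taking unions at limit stages. An $I$-sequence in the union of the $\tau^+$ stages lies in one stage, as $|I|=\tau$ and $\tau^+$ is regular. So the union is closed under $u$-limits, and it is $X(A)$. By induction each stage has size at most $(2^\tau)^\tau=2^\tau$, so $|X(A)|\le2^\tau\cdot\tau^+=2^\tau\le\lambda$.

*$X$ is $u$-compact.* As in (a), any $I$-sequence in $X$ lies in one $X(A)$, which contains its $u$-limit.

*$|X|\le\kappa$.* Since $\operatorname{cf}\kappa=\kappa>\tau$, every function $\tau\to\kappa$ is bounded, so $\kappa^\tau\le\kappa\cdot\lambda^\tau=\kappa$. Hence $|X|\le\kappa^\tau\cdot\lambda=\kappa$.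

**Step 3: the density.** The triangular shape survives the addition of small limits.

**Lemma 7.** $d(X)=\kappa$.

*Proof.* By (P1), $x[\kappa]\subset X\subset\overline{x[\kappa]}$, so $d(X)\le\kappa$. Let $D\subset X$ with $|D|<\kappa$. For $y\in D$ choose $A_y\in[\kappa]^{\le\tau}$ with $y\in X(A_y)$. Then $|\bigcup_{y\in D}A_y|\le\lambda$, so $\bigcup_{y\in D}A_y\subset\delta$ for some $\delta<\kappa$. All $x_\beta$ with $\beta<\delta$ vanish at coordinate $\delta$, hence so does every point of $D\subset\overline{x[\delta]}$. But $x_\delta\in X$ and $x_\delta(\delta)=1$. So the open set $\{z\in X:z(\delta)=1\}$ is nonempty and misses $D$, and $D$ is not dense. $\square$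

## 8. No finite power of $X$ has a discrete subspace of size $\kappa$

This is the heart of the proof. It uses only (P1)–(P3).

**Lemma 8.** For every $n<\omega$, $X^n$ has no discrete subspace of size $\kappa$.

*Proof.* Suppose not, and let $n$ be minimal such that $X^n$ has a discrete subspace $\{y_\xi:\xi<\kappa\}$, indexed without repetition, where $y_\xi=(y^0_\xi,\dots,y^{n-1}_\xi)$. Since $X^0$ is a point, $n\ge1$.

**Step 1: remove degenerate points.** Minimality of $n$ tells us two things.

(i) *For each $i<n$, each point $p$ of $X$ equals $y^i_\xi$ for fewer than $\kappa$ many $\xi$.* Otherwise $\kappa$ many $y_\xi$ lie in $\{z\in X^n:z^i=p\}$. Deleting the $i$-th coordinate is a homeomorphism of this set onto $X^{n-1}$, so $X^{n-1}$ has a discrete subspace of size $\kappa$.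

(ii) *For $i\ne j$, $y^i_\xi=y^j_\xi$ for fewer than $\kappa$ many $\xi$.* Otherwise $\kappa$ many $y_\xi$ lie in $\{z\in X^n:z^i=z^j\}\cong X^{n-1}$.

By (ii) we may delete fewer than $\kappa$ indices and assume that $y^0_\xi,\dots,y^{n-1}_\xi$ are distinct for every $\xi$.

**Step 2: fix neighborhoods and supports.** For a finite partial function $\varepsilon$ from $\kappa$ to $2$ let $[\varepsilon]=\{z\in2^\kappa:z\supset\varepsilon\}$. For every $\xi$ choose a finite $b_\xi\subset\kappa$ such that, with $\varepsilon^i_\xi=y^i_\xi|b_\xi$, the open set
$$W_\xi=\prod_{i<n}[\varepsilon^i_\xi]\quad\text{contains no }y_\eta\text{ with }\eta\ne\xi.$$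
Enlarging $b_\xi$ only shrinks $W_\xi$ and keeps $y_\xi$ in it. As the $n$ points $y^i_\xi$ are distinct, we may therefore assume that $\varepsilon^0_\xi,\dots,\varepsilon^{n-1}_\xi$ are pairwise distinct. By monotonicity of $X(\cdot)$ choose $A_\xi\in[\kappa]^{\le\tau}$ with $y^i_\xi\in X(A_\xi)$ for all $i<n$.

The goal is to find $\xi\ne\eta$ with $y_\eta\in W_\xi$. We now thin out the index set, each time passing to $\kappa$ many indices.

**Step 3: make the supports $A_\xi$ disjoint.** By Lemma 6 we may assume $A_\xi\cap A_\eta=R$ for $\xi\ne\eta$, where $R\in[\kappa]^{\le\tau}$. By (P3), $|X(R)|\le\lambda<\kappa$. By (i) each point of $X(R)$ equals some $y^i_\xi$ for fewer than $\kappa$ many $\xi$, so by regularity of $\kappa$ fewer than $\kappa$ many $\xi$ have some $y^i_\xi\in X(R)$. Discard them. For the remaining $\xi$, (P2) gives $X(A_\xi)=X(R)\cup X(A_\xi\setminus R)$, hence $y^i_\xi\in X(A_\xi\setminus R)\subset\overline{x[A_\xi\setminus R]}$ for all $i<n$. In particular $A_\xi\setminus R\ne\emptyset$. Replace $A_\xi$ by $A_\xi\setminus R$. Now the $A_\xi$ are nonempty and pairwise disjoint, and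
$$y^i_\xi\in\overline{x[A_\xi]}\qquad(i<n).$$

**Step 4: make the coordinates $b_\xi$ disjoint apart from a common part.** Apply Lemma 6 to the sets $b_\xi$. We get $b_\xi=r\cup b'_\xi$ with the $b'_\xi$ (possibly empty) pairwise disjoint and disjoint from $r$. As $r$ is finite, there are finitely many possibilities for the $n$ functions $\varepsilon^i_\xi|r$, so we may also assume that $\varepsilon^i_\xi|r=\varepsilon^i$ does not depend on $\xi$.

**Step 5: make the unions disjoint.** Fix $\xi$. Since the $b'_\eta$ are pairwise disjoint, at most $|A_\xi|\le\tau$ many $\eta\ne\xi$ have $A_\xi\cap b'_\eta\ne\emptyset$. Since the $A_\eta$ are pairwise disjoint, finitely many $\eta\ne\xi$ have $b'_\xi\cap A_\eta\ne\emptyset$. So each index is in conflict with at most $\tau$ others. Choose indices recursively: before each of the $\kappa$ stages at most $\lambda$ indices have been chosen, they exclude at most $\lambda\cdot\tau=\lambda$ indices, and another index remains. For the $\kappa$ many chosen $\xi$ the sets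
$$a_\xi=A_\xi\cup b'_\xi$$
are pairwise disjoint. They are nonempty and of size $\le\tau$.

**Step 6: write down one instruction for each $\xi$.** For $i<n$ put
$$A^i_\xi=\{\alpha\in A_\xi:x_\alpha|b_\xi=\varepsilon^i_\xi\}.$$
For fixed $\xi$ these sets are pairwise disjoint, because the $\varepsilon^i_\xi$ are distinct. Since $[\varepsilon^i_\xi]$ is a clopen neighborhood of $y^i_\xi$ and $y^i_\xi\in\overline{x[A_\xi]}$, we have
$$y^i_\xi\in\overline{x[A_\xi]\cap[\varepsilon^i_\xi]}=\overline{x[A^i_\xi]}.\tag{4}$$
Consider the function $e:a_\xi\to\omega\times H$ defined as follows. Its first component is $i$ on $A^i_\xi$ ($i<n$) and $0$ elsewhere. Its second component at $\alpha\in b'_\xi$ is the function in $H$ whose value at $i<n$ is $\varepsilon^i_\xi(\alpha)$ and which is $0$ from $n$ on; elsewhere the second component is the zero function. The two components are independent of each other, so nothing goes wrong if $A_\xi\cap b'_\xi\ne\emptyset$. By Lemma 5 some $\varphi_{\gamma_\xi}$ with $\gamma_\xi<\lambda$ extends $e$, that is,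

* $f_{\gamma_\xi}(\beta)=i$ for $\beta\in A^i_\xi$, $i<n$;
* $g_{\gamma_\xi}(\alpha)(i)=\varepsilon^i_\xi(\alpha)$ for $\alpha\in b'_\xi$, $i<n$.

As $\lambda<\kappa$, we may assume $\gamma_\xi=\gamma$ for all remaining $\xi$.

**Step 7: apply the coloring.** The sets $a_\xi$ are $\kappa$ many pairwise disjoint nonempty members of $[\kappa]^{<\tau^+}$. By the choice of $\rho$ there are $\xi\ne\eta$ with $\sup a_\xi<\min a_\eta$ and $\rho(\alpha,\beta)=\gamma$ for all $\alpha\in a_\xi$, $\beta\in a_\eta$. Let $i<n$, $\alpha\in b'_\xi$ and $\beta\in A^i_\eta$. Then $\alpha<\beta$, and by (2) and (3)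
$$x_\beta(\alpha)=c(\alpha,\beta)=g_\gamma(\alpha)\bigl(f_\gamma(\beta)\bigr)=g_\gamma(\alpha)(i)=\varepsilon^i_\xi(\alpha).$$
Here $f_\gamma(\beta)=i$ comes from the instruction written for $\eta$, and $g_\gamma(\alpha)(i)=\varepsilon^i_\xi(\alpha)$ from the one written for $\xi$; both have the number $\gamma$. So all points of $x[A^i_\eta]$ agree with $\varepsilon^i_\xi$ on $b'_\xi$. By (4) for $\eta$, also $y^i_\eta|b'_\xi=\varepsilon^i_\xi|b'_\xi$. On $r$ we have $y^i_\eta|r=\varepsilon^i_\eta|r=\varepsilon^i=\varepsilon^i_\xi|r$ by Step 4. Thus $y^i_\eta\in[\varepsilon^i_\xi]$ for all $i<n$, that is, $y_\eta\in W_\xi$ with $\eta\ne\xi$. This contradicts the choice of $W_\xi$. $\square$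

Notice where the smallness of the sets $X(A)$ was used: in Step 3, to get rid of the root $R$. The full closure $\overline{x[\kappa]}$ would not allow this step, since its points need not be supported by small sets at all.

## 9. Proofs of Theorems A and B

For both choices, (a) and (b), the equivalence is now available. If $1\le\mu<\kappa$, then $X^\mu$ is not $d$-separable by Lemma 2, whose hypotheses are Lemmas 7 and 8. If $\mu\ge\kappa$, then $d(X)=\kappa\le\mu$ and $X^\mu$ is $d$-separable by Lemma 3.

*Proof of Theorem A.* Use choice (a), which is allowed since $\lambda\ge2^{2^\tau}$. The space $X\subset2^\kappa$ is zero-dimensional Hausdorff, hence Tychonoff, and $\tau$-bounded, and $d(X)=\kappa$ by Lemma 7. The equivalence was just shown.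

For the instance $\lambda=(2^{2^\tau})^+$: it is a successor cardinal, hence regular. From $2^\tau\ge\tau^+$ we get $2^{2^\tau}\ge2^{\tau^+}\ge\tau^{++}$, so $\lambda\ge\tau^{++}$. By Hausdorff's formula $\lambda^\tau=\lambda\cdot(2^{2^\tau})^\tau=\lambda\cdot2^{2^\tau}=\lambda$.

For $\tau=\omega$ the space $X$ is $\omega$-bounded, hence countably compact, and $\omega<\kappa$, so $X^\omega$ is not $d$-separable. Moreover all powers of $X$ are $\tau$-bounded: the closure of a set of size $\le\tau$ in a power is a closed subset of the product of the compact closures of its projections. In particular, for $\tau=\omega$, all powers of $X$ are countably compact. $\blacksquare$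

*Proof of Theorem B.* Use choice (b) with the given $u$. Then $X$ is zero-dimensional Hausdorff and $u$-compact, $|X|\le\kappa$, $w(X)\le w(2^\kappa)=\kappa$, and $d(X)=\kappa$ by Lemma 7. Since $d(X)\le|X|$ and $d(X)\le w(X)$, all three equal $\kappa$. The equivalence was shown above.

For the instance $\lambda=(2^\tau)^+$: it is regular, $\lambda\ge\tau^{++}$ because $2^\tau\ge\tau^+$, and $\lambda^\tau=\lambda\cdot(2^\tau)^\tau=\lambda$ by Hausdorff's formula.

For the last claim let $I=[\tau]^{<\omega}$, a set of size $\tau$. The sets $\{s\in I:j\in s\}$, $j<\tau$, have the finite intersection property, since $s=\{j_0,\dots,j_k\}$ lies in those given by $j_0,\dots,j_k$. Let $u$ be an ultrafilter on $I$ containing all of them. *Every $u$-compact space is initially $\tau$-compact.* Suppose $\{U_j:j<\tau\}$ is an open cover, with repetitions allowed, without a finite subcover. For $s\in I$ pick $z_s\notin\bigcup_{j\in s}U_j$. For each $j$ we have $z_s\notin U_j$ whenever $j\in s$, hence for $u$-almost all $s$. As $U_j$ is open, a $u$-limit of $(z_s)$ does not lie in $U_j$. So the $u$-limit lies in no $U_j$, a contradiction.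

Finally, $u$-compactness is preserved by products: take $u$-limits in each coordinate, and note that a basic open neighborhood of the resulting point restricts finitely many coordinates, each giving a member of $u$. So for this $u$ all powers of $X$ are $u$-compact, hence initially $\tau$-compact. $\blacksquare$

It remains to justify the bounds on densities from Section 2. Theorem B with $\tau=\omega$, $\lambda=(2^\omega)^+$ and the ultrafilter just described gives a countably compact $X$ with $d(X)=(2^\omega)^{++}$ and $X^\omega$ not $d$-separable. Theorem C with $\tau=\omega$ shows that a countably compact $X$ with $X^\omega$ not $d$-separable has $d(X)\ge\omega_2$.
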